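\title{Subtraction versus Maximum in Tropical Circuits:\\ an Exponential Gap for Minimum Cut}

\begin{abstract}
We compare two extensions of $(\min,+)$ circuits over the nonnegative reals: one adds a gate for the maximum, the other a gate for subtraction. We show that subtraction can be exponentially stronger. The minimum $s$--$t$ cut in a bipartite network with $m$ variable capacities has $(\min,+,-)$ circuits of size $O(m^{5/2})$, but it requires $(\min,+,\max)$ circuits of size $2^{\Omega(m^{1/12}/(\log m)^{1/3})}$. The upper bound is a flow algorithm that never branches. The lower bound rounds a $(\min,+,\max)$ circuit to a monotone Boolean circuit for bipartite perfect matching and proves an exponential lower bound for such circuits. Apart from Harris' correlation inequality and Hall's theorem, the proof is self-contained.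
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection{Two kinds of tropical circuits}

A \emph{circuit} is a finite directed acyclic graph with one distinguished output node. Its input nodes hold variables $x_1,\dots,x_m$ or nonnegative real constants. Every other node is a \emph{gate}: it has two predecessors $u,v$ and computes a fixed function of their values. In a \emph{$(\min,+,\max)$ circuit} the gates compute $\min(u,v)$, $u+v$ or $\max(u,v)$. In a \emph{$(\min,+,-)$ circuit} they compute $\min(u,v)$, $u+v$ or the ordinary difference $u-v$, so that intermediate values may be negative. The \emph{size} of a circuit is its number of gates, and the circuit \emph{computes} $f:\mathbb{R}_+^m\to\mathbb{R}$ if its output equals $f(x)$ for every $x\in\mathbb{R}_+^m$.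

The functions to be computed are \emph{$(\min,+)$ polynomials}, that is, functions
\[
f(x)=\min_{\alpha\in E}\big(\langle\alpha,x\rangle+c_\alpha\big),
\]
where $E\subseteq\mathbb{N}^m$ is finite and nonempty and all $c_\alpha$ are nonnegative reals. The typical example is a minimization problem $f(x)=\min_{F\in\mathcal F}\sum_{i\in F}x_i$ over a family $\mathcal F$ of subsets of $\{1,\dots,m\}$. A circuit for $f$ is an algorithm that finds the optimal value by a sequence of operations fixed in advance, independently of the weights $x$, and the size counts these operations. Write $L_{\min,+,\max}(f)$ and $L_{\min,+,-}(f)$ for the least size of a circuit of the respective kind that computes $f$. Both numbers are finite, because the defining formula of $f$ uses only $\min$ and $+$.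

Subtraction can do whatever the maximum can: since $\max(u,v)=u+v-\min(u,v)$, we have $L_{\min,+,-}(f)\le 3\,L_{\min,+,\max}(f)$. The problem, taken from \cite{reciprocal}, is how badly the converse can fail.

\medskip
\noindent\textbf{Problem.} \emph{Is there a sequence $(f_m)_{m\ge1}$, with $f_m$ a $(\min,+)$ polynomial in $m$ variables, such that $L_{\min,+,-}(f_m)$ is bounded by a polynomial in $m$ while $L_{\min,+,\max}(f_m)$ is not bounded by any polynomial in $m$?} If so, we say that the $(\min,+,\max)/(\min,+,-)$ gap is \emph{super-polynomial}.
\medskip

This is a question about monotonicity. A $(\min,+)$ polynomial is nondecreasing in every variable, and so is the value at every node of a $(\min,+,\max)$ circuit. A $(\min,+,-)$ circuit may pass through non-monotone intermediate values. On $0/1$ values, $\min$ and $\max$ are the Boolean operations $\wedge$ and $\vee$, and $1-x$ is negation; so we ask, in a tropical setting, whether negation helps to compute a monotone function. Very little subtraction is really at stake. Write each node of a $(\min,+,-)$ circuit as $g=g^+-g^-$, starting from $y=y-0$ at the inputs and using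
\[
u-v=(u^++v^-)-(u^-+v^+),\qquad \min(u,v)=\min(u^++v^-,\,v^++u^-)-(u^-+v^-)
\]
and $u+v=(u^++v^+)-(u^-+v^-)$. This turns $S$ gates into at most $4S$ gates $\min,+$ followed by one final subtraction. The problem thus asks how much a single subtraction can save.

The simplest candidates show no gap. The polynomial $\min_i\sum_{j\ne i}x_j$ equals $\sum_jx_j-\max_jx_j$, which looks like a gain from subtraction, but prefix and suffix sums compute it with $O(m)$ gates $\min,+$. The sum of the $r$ smallest variables, $\min_{|F|=r}\sum_{i\in F}x_i$, has $\binom mr$ terms, but a pair of gates $\min,\max$ puts two numbers in order, $\binom m2$ such pairs sort the input, and so fewer than $m^2$ gates suffice. One would still guess that the answer is yes, for a problem whose solution has to \emph{undo} earlier choices. A proof has to meet two demands that pull in opposite directions. The problem must be hard for circuits that can sort, add and use arbitrary real constants. And it must be solvable by an algorithm that never branches: a $(\min,+,-)$ circuit computes a continuous function of its inputs, so it cannot even test whether a number is zero.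

\subsection{Results}

Let $I$ and $J$ be two disjoint copies of $\{1,\dots,n\}$. In the $n^2+2n$ variables $a_i$ $(i\in I)$, $b_j$ $(j\in J)$ and $x_{ij}$ $(i\in I,\ j\in J)$ put
\begin{equation}\label{eq:cut}
\mathrm{cut}_n(a,b,x)=\min_{A\subseteq I,\;B\subseteq J}\Big(\sum_{i\notin A}a_i+\sum_{j\in B}b_j+\sum_{i\in A,\;j\notin B}x_{ij}\Big).
\end{equation}
This is a $(\min,+)$ polynomial with $0/1$ exponent vectors and all constants equal to $0$. For a digraph on a vertex set $V$ with distinct vertices $s,t$, let $c_{vw}\ge0$ be the capacity of the arc $vw$, and put $c_{vw}=0$ if $vw$ is not an arc. The \emph{minimum $s$--$t$ cut} is the minimum of $\sum_{v\in Y,\,w\notin Y}c_{vw}$ over all $Y\subseteq V$ with $s\in Y$, $t\notin Y$. The function $\mathrm{cut}_n$ is the minimum $s$--$t$ cut in the network on $\{s,t\}\cup I\cup J$ with arcs $s\to i$, $i\to j$, $j\to t$ of capacities $a_i$, $x_{ij}$, $b_j$; the set $Y$ corresponds to $A=Y\cap I$ and $B=Y\cap J$. For example, $\mathrm{cut}_1=\min(a,x,b,a+b)=\min(a,x,b)$.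

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] $L_{\min,+,-}(\mathrm{cut}_n)=O(n^5)$. More generally, the minimum $s$--$t$ cut in an $N$-vertex digraph with variable capacities has $(\min,+,-)$ circuits of size $O(N^5)$.
\item[(2)] $L_{\min,+,\max}(\mathrm{cut}_n)\ge 2^{\Omega(n^{1/6}/(\log n)^{1/3})}$ for all sufficiently large $n$. The same bound holds for every $(\min,+,\max)$ circuit $\Phi$ that only satisfies $\mathrm{cut}_n\le\Phi\le(1+\frac1{2n})\,\mathrm{cut}_n$ on the inputs with $a=b=\mathbf 1$ and $x\in\{0,1\}^{n\times n}$.
\end{enumerate}
\end{theorem}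

\begin{corollary}\label{cor:gap}
The $(\min,+,\max)/(\min,+,-)$ gap is super-polynomial, and even exponential: there are $(\min,+)$ polynomials $f_m$ in $m$ variables with $L_{\min,+,-}(f_m)=O(m^{5/2})$ and $L_{\min,+,\max}(f_m)\ge2^{\Omega(m^{1/12}/(\log m)^{1/3})}$ for all large $m$.
\end{corollary}

\begin{proof}
Put $f_1=f_2=x_1$. For $m\ge3$ let $n=\lfloor\sqrt{m+1}\rfloor-1$, the largest integer with $n^2+2n\le m$, and let $f_m$ be $\mathrm{cut}_n$ on the first $n^2+2n$ of the $m$ variables. Then $n=\Theta(\sqrt m)$, and part (1) of Theorem~\ref{thm:main} gives the upper bound. In a $(\min,+,\max)$ circuit for $f_m$, replace the unused variables by the constant $0$. The result is a circuit of the same size for $\mathrm{cut}_n$, and part (2) gives the lower bound.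
\end{proof}

The lower bound comes from Boolean complexity. Identify a bipartite graph $G\subseteq I\times J$ with its indicator vector in $\{0,1\}^{n\times n}$, and let $\mathrm{PM}_n(G)=1$ if $G$ contains a perfect matching and $\mathrm{PM}_n(G)=0$ otherwise. A \emph{monotone Boolean circuit} has variables and the constants $0,1$ as inputs and gates $\wedge,\vee$ of fan-in two.

\begin{theorem}\label{thm:pm}
For all sufficiently large $n$, every monotone Boolean circuit for $\mathrm{PM}_n$ has at least $2^k/12$ gates, where $k=\big\lfloor\big(n/(147456\ln^2n)\big)^{1/6}\big\rfloor$.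
\end{theorem}

Section~\ref{sec:upper} proves part (1) of Theorem~\ref{thm:main}, Section~\ref{sec:round} derives part (2) from Theorem~\ref{thm:pm}, and Section~\ref{sec:pm} proves Theorem~\ref{thm:pm}. The three sections can be read independently.

\section{Minimum cut by a flow computation without branching}\label{sec:upper}

Let $V$ be a set of $N\ge2$ vertices containing $s\ne t$, with capacities $c_{vw}\ge0$ for all ordered pairs $v\ne w$; each $c_{vw}$ is a variable or the constant $0$. We compute the minimum cut as the value of a flow. The plan is the natural one: keep residual capacities $r_{vw}\ge0$, initially $r=c$; let $G_r=\{vw: r_{vw}>0\}$ be the residual graph; send flow along shortest $s$--$t$ paths of $G_r$ until none of that length is left; and repeat with longer paths until $t$ is unreachable. The difficulty is that $G_r$, and with it the distance of a vertex from $s$, jumps when some $r_{vw}$ changes from $0$ to a positive value. The circuit cannot compute these objects. We therefore need formulas in $\min,+,-$ that are the same for all inputs and that nevertheless behave as if they knew the distances.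

\subsection{Greedy splitting}

The basic operation distributes an amount $E$ over several arcs, filling them in a fixed order.

\begin{lemma}\label{lem:greedy}
Let $E,h_1,\dots,h_\nu\ge0$ and define $p_j=\min\big(h_j,\;E-\sum_{l<j}p_l\big)$ for $j=1,\dots,\nu$. Then $0\le p_j\le h_j$ for all $j$, and $\sum_jp_j=\min(E,\sum_jh_j)$.
\end{lemma}

\begin{proof}
Let $P_j=\sum_{l\le j}p_l$ and $H_j=\sum_{l\le j}h_l$. We show $P_j=\min(E,H_j)$ by induction; it holds for $j=0$ because $E\ge0$. By definition $P_j=\min(P_{j-1}+h_j,E)=\min(E+h_j,H_j,E)=\min(E,H_j)$, since $h_j\ge0$. As $H_j$ is nondecreasing in $j$, so is $P_j$, and $p_j\ge0$.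
\end{proof}

We say that $p$ \emph{splits $E$ greedily under the bounds $h$}. Keeping the remainder $E-P_j$ as a running value, this costs $2\nu$ gates. Already here subtraction is indispensable: $p_2=\min(h_2,E-\min(h_1,E))$ can decrease when $h_1$ grows, so no $(\min,+,\max)$ circuit computes it.

\subsection{One pass through a layered network}\label{sec:pass}

Let $\Lambda$ be a network with layers $V_0=\{s\},V_1,\dots,V_{d-1},V_d=\{t\}$, where $d\ge1$, in which every arc leads from one layer to the next and has a capacity $u_e\ge0$. Vertices in the layers $1,\dots,d-1$ are \emph{interior}. At every vertex fix an order of the outgoing arcs and an order of the incoming arcs. A \emph{pass} consists of three sweeps.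

\emph{Useful capacities.} Flow must not be pushed into dead ends, and we cannot test for dead ends; instead we lower the capacities so that arcs into dead ends get capacity $0$. Going down from layer $d-1$ to layer $0$, put
\[
h_{vt}=u_{vt},\qquad h_{vw}=\min(u_{vw},\beta_w)\quad(w\ne t),\qquad \beta_v=\sum_wh_{vw}.
\]
Nothing is lost: if $0\le q\le u$ is conserved at interior vertices, then $q\le h$, because by downward induction $q_{vw}$ is at most the outflow of $w$, hence at most $\beta_w$. Two properties follow by the same induction.
\begin{enumerate}
\item[(U1)] $\beta_v>0$ if and only if there is a path from $v$ to $t$ all of whose arcs have $u_e>0$.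
\item[(U2)] Each $\beta_v$ is a nondecreasing function of $u$.
\end{enumerate}

\emph{Forward sweep.} Put $E_s=\beta_s$. Going up from layer $0$ to layer $d-1$, put $E_v=\sum_wp_{wv}$ for interior $v$, and let the values $p_e$ on the outgoing arcs of $v$ split $E_v$ greedily under the bounds $h_e$. By Lemma~\ref{lem:greedy},
\begin{equation}\label{eq:forward}
0\le p\le h\le u,\qquad \sum_wp_{vw}=\min(E_v,\beta_v).
\end{equation}
Each single arc into an interior vertex $v$ carries at most $\beta_v$, but several arcs together may carry more. Call an interior vertex $v$ \emph{blocked} if $E_v>\beta_v$. At a blocked vertex $p$ is not conserved, and the surplus must be sent back.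

\emph{Backward sweep.} Put $q_{vt}=p_{vt}$ for $v\in V_{d-1}$. Going down from layer $d-1$ to layer $1$, put $R_v=E_v-\sum_wq_{vw}$, let the values $z_e$ on the incoming arcs of $v$ split $R_v$ greedily under the bounds $p_e$, and put $q_e=p_e-z_e$ on these arcs. By downward induction $0\le q\le p$. Indeed, if this holds on the outgoing arcs of $v$, then \eqref{eq:forward} gives $0\le R_v\le E_v$; so Lemma~\ref{lem:greedy} applies, $0\le z\le p$ on the incoming arcs, and the $z_e$ sum to $\min(R_v,E_v)=R_v$. The inflow of $q$ at $v$ is therefore $E_v-R_v$, which is its outflow.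

Thus $0\le q\le p\le h\le u$, and $q$ is conserved at interior vertices. The pass ends by replacing $u$ with $u'=u-q$. Let $\beta'$ denote the values computed from $u'$; by (U2), $\beta'\le\beta$.

\begin{example}\label{ex:pass}
Take the network of $\mathrm{cut}_2$ with $I=\{1,2\}$, $J=\{1',2'\}$, the arc $22'$ of capacity $0$ and all other arcs of capacity $1$; it is layered with $d=3$. The useful capacities equal the capacities, with $\beta_{1'}=\beta_{2'}=1$, $\beta_1=2$, $\beta_2=1$, $\beta_s=2$. Forward, $s$ sends $1$ to each of the vertices $1$ and $2$. Vertex $1$, filling $11'$ before $12'$, sends its unit to $1'$, and so does vertex $2$. Now $E_{1'}=2>\beta_{1'}=1$: the vertex $1'$ is blocked and passes on only one unit. Backward, $R_{1'}=1$. If $21'$ precedes $11'$ among the incoming arcs, then $z_{21'}=1$, hence $R_2=1$ and $q_{s2}=0$, and $q$ is one unit along $s,1,1',t$. After the pass, $\beta'_{1'}=0$: the blocked vertex is dead. Here also $\beta'_2=0$ and $\beta'_s=\min(0,\beta'_1)+\min(1,\beta'_2)=0$.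
\end{example}

The next lemma says that a pass always makes progress of this kind. Not every blocked vertex need die, because flow returned from later layers frees capacity behind it. In the last layer with a blocked vertex nothing is returned from later layers.

\begin{lemma}\label{lem:pass}
If some interior vertex is blocked, then every blocked vertex $v$ in the last layer that contains a blocked vertex has $E_v>0$, $\beta_v>0$ and $\beta'_v=0$. If no vertex is blocked, then $\beta'_s=0$.
\end{lemma}

\begin{proof}
Let $i$ be the largest index of a layer with a blocked vertex, and $i=0$ if there is none. We first show that $q=p$ on all arcs that leave a layer $j\ge i$. For $j=d-1$ this is the definition. Suppose it holds for the arcs leaving layer $j$, where $i<j\le d-1$. A vertex $w\in V_j$ is interior and not blocked, so $\sum_yq_{wy}=\sum_yp_{wy}=E_w$ by \eqref{eq:forward}. Hence $R_w=0$, and $z=0$ and $q=p$ on the incoming arcs of $w$. These arcs, for all $w\in V_j$, are the arcs leaving layer $j-1$.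

\emph{Claim: if $w\in V_j$ with $i\le j\le d-1$ and $E_w\ge\beta_w$, then $\beta'_w=0$.} We use downward induction on $j$. By \eqref{eq:forward}, $\sum_yp_{wy}=\beta_w=\sum_yh_{wy}$ and $p\le h$, so $q_{wy}=p_{wy}=h_{wy}$ for every outgoing arc $wy$. If $j=d-1$, then $q_{wt}=u_{wt}$, so $\beta'_w=0$. If $j<d-1$, consider an arc $wy$. Either $h_{wy}=u_{wy}$, and then $u'_{wy}=0$. Or $h_{wy}=\beta_y$, and then $E_y\ge p_{wy}=\beta_y$, so $\beta'_y=0$ by induction. In both cases $\min(u'_{wy},\beta'_y)=0$, and summing over $y$ gives $\beta'_w=0$.

The claim applies to every blocked vertex in layer $i$, and it applies to $s$ when no vertex is blocked, because $E_s=\beta_s$. Finally, a blocked vertex $v$ has $E_v>\beta_v\ge0$, so $p_{wv}>0$ for some $w$, and $\beta_v\ge h_{wv}\ge p_{wv}>0$.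
\end{proof}

\subsection{Phases}

We return to the network on $V$. Since the circuit does not know in which layer a vertex belongs, we put a copy of every vertex into every layer. For $d=1,\dots,N-1$, \emph{phase $d$} does the following. Let $\Lambda_d$ have the layers $V_0=\{(s,0)\}$, $V_d=\{(t,d)\}$ and $V_i=\{(v,i):v\in V\setminus\{s,t\}\}$ for $0<i<d$, and an arc from $(v,i)\in V_i$ to $(w,i+1)\in V_{i+1}$ of initial capacity $r_{vw}$ whenever $v\ne w$. (For $d=1$ there is a single arc.) Perform $N-1$ passes in $\Lambda_d$, each starting from the capacities that the previous one left. Let $Q$ be the sum of the flows $q$ of these passes; then $Q$ lies between $0$ and the initial capacity, and the final capacity is their difference. Project $Q$ to $V$ and update the residual capacities: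
\[
\varphi_{vw}=\sum_iQ_{(v,i)(w,i+1)},\qquad r'_{vw}=r_{vw}-\varphi_{vw}+\varphi_{wv},
\]
the sum running over those $i$ for which the arc exists in $\Lambda_d$. The term $+\varphi_{wv}$ allows later phases to undo flow.

\begin{example}\label{ex:phase}
Continue Example~\ref{ex:pass}, where $N=6$. Phases $1$ and $2$ change nothing, since $\beta_{(s,0)}=0$ by (U1). In $\Lambda_3$ only the copies $(1,1),(2,1),(1',2),(2',2)$ lie on paths of positive capacity from source to sink, so the first pass is the one computed above, and the other passes send nothing. The flow has value $1$, whereas the paths $s,1,2',t$ and $s,2,1',t$ together carry $2$. After the update, $G_r$ consists of the arcs $s2,\ 21',\ 12',\ 2't$ and the reversed arcs $1s,\ 1'1,\ t1'$. The shortest $s$--$t$ walk is $s,2,1',1,2',t$. So phase $4$ changes nothing, and phase $5$ sends one unit along this walk, which cancels the unit on $11'$. The vertex $1$ was used in layer $1$ in phase $3$ and in layer $3$ in phase $5$; the circuit did not have to know this.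
\end{example}

The copies create a danger: the capacity $r_{vw}$ is offered up to $d$ times in $\Lambda_d$, and if two copies of an arc carried flow, $r'_{vw}$ could become negative. What prevents this is the invariant
\begin{center}
$(\mathrm I_d)$:\quad $r\ge0$, and $G_r$ has no $s$--$t$ walk with fewer than $d$ arcs.
\end{center}
To exploit it, define for the $r$ at the start of phase $d$ the \emph{level} $D(v)=\min(\operatorname{dist}_{G_r}(s,v),d)$, with distance $\infty$ for unreachable vertices. The level is used only in the analysis. Under $(\mathrm I_d)$ we have $D(s)=0$, $D(t)=d$, and $D(w)\le D(v)+1$ for $vw\in G_r$. A sequence that climbs from $0$ to $d$ in $d$ steps of size at most $1$ takes the value $i$ at step $i$. Hence: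
\begin{equation}\label{eq:level}
\text{every $s$--$t$ walk $y_0,y_1,\dots,y_d$ with $d$ arcs in $G_r$ has $D(y_i)=i$ for all $i$.}
\end{equation}

\begin{lemma}\label{lem:phase}
Suppose $(\mathrm I_d)$ holds at the start of phase $d$.
\begin{enumerate}
\item[(a)] If $Q_{(v,i)(w,i+1)}>0$, then $D(v)=i$ and $D(w)=i+1$.
\item[(b)] After the $N-1$ passes, $\beta_{(s,0)}=0$.
\item[(c)] $(\mathrm I_{d+1})$ holds for $r'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Capacities in $\Lambda_d$ only decrease during the phase. So a path from $(s,0)$ to $(t,d)$ whose arcs have positive capacity in some pass projects to an $s$--$t$ walk with $d$ arcs in $G_r$, and by \eqref{eq:level} each of its vertices $(v,i)$ has $D(v)=i$. Such paths arise as follows. If $E_{(v,i)}>0$ in some pass and $i>0$, then some incoming arc has $p>0$, and its tail has $E>0$ by \eqref{eq:forward}; repeating this, we get a path from $(s,0)$ to $(v,i)$ on which $u\ge p>0$. If $\beta_{(v,i)}>0$, then (U1) gives a path of positive capacity from $(v,i)$ to $(t,d)$.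

(a) In some pass the arc has $q>0$, hence $u\ge h\ge p>0$. Its tail has $E\ge p>0$, and its head is $(t,d)$ or has $\beta\ge h>0$. So the arc lies on a path of positive capacity from $(s,0)$ to $(t,d)$.

(b) Consider a pass with a blocked vertex. By Lemma~\ref{lem:pass} there is an interior vertex $(v,i)$ with $E_{(v,i)}>0$ and $\beta_{(v,i)}>0$ in this pass and $\beta_{(v,i)}=0$ after it, hence in all later passes by (U2). It lies on a path of positive capacity, so $i=D(v)$: the copy is determined by $v$. A later pass cannot yield the same $v$, because that copy no longer has $\beta>0$. So at most $|V\setminus\{s,t\}|=N-2$ passes have a blocked vertex. One of the $N-1$ passes has none, and after it $\beta_{(s,0)}=0$ by Lemma~\ref{lem:pass}; by (U2) this persists.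

(c) By (a), only the term $i=D(v)$ in $\varphi_{vw}$ can be nonzero. So $\varphi_{vw}\le r_{vw}$, which gives $r'\ge0$; and $\varphi_{vw}>0$ implies $D(w)=D(v)+1$. Every arc $vw\in G_{r'}$ satisfies $D(w)\le D(v)+1$: either $r_{vw}>0$, or $\varphi_{wv}>0$ and $D(w)=D(v)-1$. Hence an $s$--$t$ walk in $G_{r'}$ has at least $d$ arcs, and a walk $y_0,\dots,y_d$ with exactly $d$ arcs has $D(y_i)=i$ for all $i$. Suppose such a walk exists. Since $D(s)=0$ and $D(t)=d$, the vertices $y_1,\dots,y_{d-1}$ differ from $s$ and $t$, so $(y_0,0),\dots,(y_d,d)$ is a path in $\Lambda_d$. Moreover $\varphi_{y_{i+1}y_i}=0$, since otherwise $D(y_i)=D(y_{i+1})+1$. Therefore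
\[
0<r'_{y_iy_{i+1}}=r_{y_iy_{i+1}}-Q_{(y_i,i)(y_{i+1},i+1)},
\]
and the right side is the final capacity of the arc in $\Lambda_d$. By (U1) this contradicts (b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
The invariant $(\mathrm I_1)$ holds because $c\ge0$ and $s\ne t$; this is the place where nonnegativity of the inputs enters. By Lemma~\ref{lem:phase}, $(\mathrm I_N)$ holds for the final $r$. A path has at most $N-1$ arcs, so $t$ is not reachable from $s$ in the final $G_r$.

Put $\gamma_{vw}=c_{vw}-r_{vw}$ with the final $r$. This is the sum over all phases of $\varphi_{vw}-\varphi_{wv}$, so $\gamma_{vw}=-\gamma_{wv}$; and $\gamma_{vw}\le c_{vw}$ because $r\ge0$. For $v\notin\{s,t\}$ we have $\sum_w\gamma_{vw}=0$: in phase $d$, the sums $\sum_w\varphi_{vw}$ and $\sum_w\varphi_{wv}$ add up the outflows and the inflows of $Q$ at the interior vertices $(v,1),\dots,(v,d-1)$, and these agree copy by copy. Now let $s\in Y$, $t\notin Y$. Conservation, then antisymmetry on the pairs inside $Y$, give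
\[
\sum_w\gamma_{sw}=\sum_{v\in Y}\sum_w\gamma_{vw}=\sum_{v\in Y,\;w\notin Y}\gamma_{vw}\le\sum_{v\in Y,\;w\notin Y}c_{vw}.
\]
If $Y$ is the set of vertices reachable from $s$ in the final $G_r$, then $t\notin Y$ and $r_{vw}=0$ for $v\in Y$, $w\notin Y$, so equality holds. Hence $\sum_w(c_{sw}-r_{sw})$ equals the minimum cut for all nonnegative capacities, and this is the output of the circuit.

All formulas use only $\min,+,-$ and the constant $0$. The network $\Lambda_d$ has at most $dN^2$ arcs. With running sums, each quantity of a pass costs a bounded number of gates per arc and per vertex, so a pass costs $O(dN^2)$ gates and phase $d$, including the update of $r$, costs $O(dN^3)$. Summing over $d\le N-1$ gives $O(N^5)$. For $\mathrm{cut}_n$ we have $N=2n+2$.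
\end{proof}

\section{From $(\min,+,\max)$ circuits to monotone Boolean circuits}\label{sec:round}

On suitable $0/1$ inputs, the value of $\mathrm{cut}_n$ decides perfect matching. For $G\subseteq I\times J$ and $A\subseteq I$ let $\Gamma(A)\subseteq J$ be the set of neighbors of $A$. Recall \emph{Hall's theorem}: $G$ contains a perfect matching if and only if $|\Gamma(A)|\ge|A|$ for all $A\subseteq I$.

\begin{lemma}\label{lem:hall}
Let $a=b=\mathbf1$ and let $x$ be the indicator vector of $G$. If $\mathrm{PM}_n(G)=1$, then $\mathrm{cut}_n\ge n$. If $\mathrm{PM}_n(G)=0$, then $\mathrm{cut}_n\le n-1$.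
\end{lemma}

\begin{proof}
The term of $(A,B)$ in \eqref{eq:cut} is $n-|A|+|B|+e$, where $e$ is the number of edges of $G$ between $A$ and $J\setminus B$. If $G$ contains a perfect matching, then $|A|$ of its edges meet $A$ and at most $|B|$ of them end in $B$, so $e\ge|A|-|B|$ and the term is at least $n$. Otherwise take $A$ with $|\Gamma(A)|<|A|$ and $B=\Gamma(A)$; then $e=0$ and the term is at most $n-1$.
\end{proof}

We want to simulate a $(\min,+,\max)$ circuit by Boolean gates. For a condition $C$ let $[C]\in\{0,1\}$ be its truth value. Represent the value of a node $g$ by the bits $[g\ge\theta]$, for $\theta$ in a finite set of thresholds. These bits are monotone in the input, and $\min$ and $\max$ act on them as $\wedge$ and $\vee$. The difficulty is that with real constants and addition the values are not confined to a small set, so we have to round, and rounding errors grow. A circuit can double the constant $2^{-S}$ by $S$ gates $y+y$ and obtain $1$; a grid that does not resolve the scale $2^{-S}$ turns this into $0$. An evenly spaced grid would thus need exponentially many points. A geometric grid does not. When nonnegative numbers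 are added, the \emph{relative} error of the sum is at most the larger relative error of the summands, so relative errors grow only by one rounding step per level; and reaching down to the scale $2^{-S}$ multiplies the number of grid points only by about $S$. Large values are cut off at a cap above $n$, since we only compare the output with $n$.

\begin{lemma}\label{lem:round}
Let $\Phi$ be a $(\min,+,\max)$ circuit in the variables $x_{ij}$ with $S\ge1$ gates and arbitrary nonnegative real constants. Suppose that on every $0/1$ input $G$ we have $\Phi\ge n$ if $\mathrm{PM}_n(G)=1$ and $\Phi\le n-\frac12$ if $\mathrm{PM}_n(G)=0$. Then $\mathrm{PM}_n$ has a monotone Boolean circuit with $O(n^4S^5)$ gates.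
\end{lemma}

\begin{proof}
On $0/1$ inputs all nodes of $\Phi$ have nonnegative values.

\emph{The grid.} Let $\delta=\frac1{8n(S+1)}$, $\tau=2^{-(S+4)}$ and $\theta_j=\tau(1+\delta)^j$. Let $\nu$ be minimal with $\theta_\nu\ge n$, put $T=\theta_\nu$, $\Theta=\{\theta_0,\dots,\theta_\nu\}$ and $\Theta_0=\Theta\cup\{0\}$. Since $\ln(1+\delta)\ge\delta/2$ for $0\le\delta\le1$,
\[
\nu\le1+\frac2\delta\ln\frac n\tau=1+16n(S+1)\big(\ln n+(S+4)\ln2\big)=O(n^2S^2).
\]
For $y\ge0$ let $\rho(y)$ be the largest element of $\Theta_0$ that is at most $y$. Then
\begin{equation}\label{eq:rho}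
\frac{\min(y,T)-\tau}{1+\delta}\le\rho(y)\le y .
\end{equation}
Indeed, for $y<\tau$ the left side is negative; for $\theta_j\le y<\theta_{j+1}$ with $j<\nu$ we have $\rho(y)=\theta_j>y/(1+\delta)$; and for $y\ge T$ we have $\rho(y)=T$.

\emph{Rounded values.} Fix a $0/1$ input and write $g$ also for the value of the node $g$. Define $\tilde g=\rho(g)$ at input nodes, $\tilde g=\min(\tilde u,\tilde v)$ at a gate $\min(u,v)$, $\tilde g=\max(\tilde u,\tilde v)$ at a gate $\max(u,v)$, and $\tilde g=\rho(\tilde u+\tilde v)$ at a gate $u+v$. All $\tilde g$ lie in $\Theta_0$, and $\tilde g\le g$ by induction, since the gates are monotone and $\rho(y)\le y$. Give input nodes depth $0$ and a gate one more than the larger depth of its predecessors; all depths are at most $S$. With $\lambda_d=(1+\delta)^{-(d+1)}$ and $\eta_d=(2^{d+1}-1)\tau$ we claim that every node of depth at most $d$ satisfies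
\begin{equation}\label{eq:depth}
\tilde g\ge\lambda_d\min(g,T)-\eta_d .
\end{equation}
For $d=0$ this follows from \eqref{eq:rho}. The right side decreases as $d$ grows, because $\min(g,T)\ge0$; so it suffices to treat a gate $g$ of depth $d\ge1$, whose predecessors $u,v$ satisfy \eqref{eq:depth} with $d-1$. The function $\chi(y)=\lambda_{d-1}\min(y,T)-\eta_{d-1}$ is nondecreasing, so $\min(\chi(u),\chi(v))=\chi(\min(u,v))$ and $\max(\chi(u),\chi(v))=\chi(\max(u,v))$. Thus $\min$ and $\max$ gates satisfy \eqref{eq:depth} even with $d-1$. Let $g=u+v$. For $u,v\ge0$ we have $\min(u,T)+\min(v,T)\ge\min(u+v,T)$, so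
\[
\tilde u+\tilde v\ge\lambda_{d-1}\min(g,T)-2\eta_{d-1}.
\]
The right side is at most $T$, so it is also a lower bound for $\min(\tilde u+\tilde v,T)$. Now \eqref{eq:rho} gives $\tilde g\ge\lambda_d\min(g,T)-(2\eta_{d-1}+\tau)$, and $2\eta_{d-1}+\tau=\eta_d$. This proves \eqref{eq:depth}.

\emph{The output.} If $\mathrm{PM}_n=1$, then $\min(\Phi,T)\ge n$. Since $\lambda_S\ge(1-\delta)^{S+1}\ge1-(S+1)\delta=1-\frac1{8n}$ and $\eta_S<2^{S+1}\tau=\frac18$, we get $\tilde\Phi\ge n-\frac14$. If $\mathrm{PM}_n=0$, then $\tilde\Phi\le\Phi\le n-\frac12$. So $\mathrm{PM}_n=[\tilde\Phi\ge\theta^*]$, where $\theta^*$ is the least element of $\Theta$ that exceeds $n-\frac12$; it exists because $T\ge n$.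

\emph{The Boolean circuit.} We compute $[\tilde g\ge\theta]$ for all nodes $g$ and all $\theta\in\Theta$; the bit $[\tilde g\ge0]$ is the constant $1$. Note that $[\rho(y)\ge\theta]=[y\ge\theta]$ for $\theta\in\Theta$. So for a variable $x$ the bit is $x$ if $\theta\le1$ and $0$ otherwise, and for a constant it is a constant. A $\min$ gate needs one $\wedge$ per threshold, and a $\max$ gate one $\vee$. For a gate $g=u+v$ and $\alpha\in\Theta_0$ let $\alpha^*$ be the least element of $\Theta_0$ with $\alpha+\alpha^*\ge\theta$; it exists because $\theta$ itself qualifies. Then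
\[
[\tilde g\ge\theta]=[\tilde u+\tilde v\ge\theta]=\bigvee_{\alpha\in\Theta_0}[\tilde u\ge\alpha]\wedge[\tilde v\ge\alpha^*].
\]
If $\tilde u+\tilde v\ge\theta$, the term $\alpha=\tilde u$ equals $1$, because $\tilde v\in\Theta_0$ and so $\tilde v\ge\alpha^*$; conversely, a term equal to $1$ gives $\tilde u+\tilde v\ge\alpha+\alpha^*\ge\theta$. This takes $O(\nu)$ gates per threshold and $O(\nu^2)$ per gate of $\Phi$, in total $O(S\nu^2)=O(n^4S^5)$.
\end{proof}

\begin{remark}
The proof uses that all values are nonnegative and that no gate decreases in an argument. With a subtraction gate or a negative constant, \eqref{eq:depth} fails: in $(x+C)-C$ with $C\ge T$ both operands are rounded to $T$ and the variable disappears. For subtraction the failure is unavoidable, since Theorem~\ref{thm:main}(1), Lemma~\ref{lem:hall} and Theorem~\ref{thm:pm} together show that the lemma is false for $(\min,+,-)$ circuits.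
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2) from Theorem~\ref{thm:pm}]
A circuit that computes $\mathrm{cut}_n$ satisfies the two inequalities in the second statement, because $\mathrm{cut}_n\ge0$; so we prove that statement. Let $\Phi$ be as there, with $S$ gates. If $S=0$, append the gate $\min(y,y)$ to the output $y$; the bound below then shows that this case does not occur for large $n$. So let $S\ge1$, and substitute the constant $1$ for all $a_i$ and $b_j$. By Lemma~\ref{lem:hall}, $\Phi\ge n$ if $\mathrm{PM}_n=1$, and $\Phi\le(1+\frac1{2n})(n-1)=n-\frac12-\frac1{2n}$ if $\mathrm{PM}_n=0$. Lemma~\ref{lem:round} and Theorem~\ref{thm:pm} give $2^k/12\le Cn^4S^5$ with an absolute constant $C$, that is, $S\ge2^{k/5-O(\log n)}$. Since $k=\Theta(n^{1/6}/(\log n)^{1/3})$ grows faster than $\log n$, this is $2^{\Omega(k)}$.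
\end{proof}

\section{Monotone circuits for perfect matching}\label{sec:pm}

\subsection{Tests, parameters and closed families}

We prove Theorem~\ref{thm:pm} by an approximation argument. We walk through the circuit and replace the function at each node by a simple function, an OR of small matchings. Each replacement changes the value on few test inputs, but no simple function agrees with $\mathrm{PM}_n$ on nearly all test inputs. So there must be many gates.

Let $U=I\cup J$, so $|U|=2n$; edges are the pairs in $I\times J$, and $V(M)$ is the set of endpoints of the edges in $M$. There are two kinds of tests.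
\begin{itemize}
\item \emph{Positive tests}: a uniformly random perfect matching $\pi$. These are the minimal graphs with $\mathrm{PM}_n=1$.
\item \emph{Negative tests}: for $W\subseteq U$ let $G_W$ be the set of all edges with at least one endpoint in $W$. If $|W|\le n-1$, then $\mathrm{PM}_n(G_W)=0$, because $n$ disjoint edges of $G_W$ would contain $n$ distinct vertices of $W$. Throughout, $W$ is random and contains each vertex independently with probability $\frac14$, so its expected size is $n/2$.
\end{itemize}

Let $k$ be as in Theorem~\ref{thm:pm} and put
\[
\varepsilon=(8n^2)^{-k},\qquad \kappa=96k^2\ln n,\qquad K=2k^2\kappa^2=18432\,k^6\ln^2n .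
\]
Let $n\ge8$ be so large that $1\le k\le n/3$. We shall use
\begin{equation}\label{eq:param}
\varepsilon\le\tfrac18,\qquad \kappa\ge8k,\qquad \kappa\ge32k\ln(1/\varepsilon),\qquad K\le n/8 .
\end{equation}
The first two follow from $k\ge1$. The third holds because $\ln(1/\varepsilon)=k\ln(8n^2)\le3k\ln n$ for $n\ge8$. The fourth is the definition of $k$, as $8\cdot18432=147456$. The parameters determine one another in this order: $\varepsilon$ must beat the number of matchings with at most $k$ edges, $\kappa$ must be of order $k\ln(1/\varepsilon)$, $K$ of order $k^2\kappa^2$, and $K$ must stay below $n$. This is the origin of the exponent $1/6$.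

Let $\mathcal M$ be the set of matchings with at most $k$ edges, including $\emptyset$. Then $|\mathcal M|\le\sum_{l\le k}n^{2l}/l!\le3n^{2k}$. For $\mathcal A\subseteq\mathcal M$ let $\lceil\mathcal A\rceil$ be the Boolean function with $\lceil\mathcal A\rceil(G)=1$ if and only if $M\subseteq G$ for some $M\in\mathcal A$; in this case we say that $\mathcal A$ \emph{accepts} $G$.

These are our simple functions. The OR of two of them is again simple: $\lceil\mathcal A\rceil\vee\lceil\mathcal B\rceil=\lceil\mathcal A\cup\mathcal B\rceil$. The AND is the OR over all unions $M\cup M'$, and we must discard the unions with more than $k$ edges. This loses positive tests, and the loss is small only if $\mathcal A$ and $\mathcal B$ have few large minimal elements. To keep that number down, we add to a family every matching that it almost accepts anyway, as far as negative tests can tell. Adding a small matching makes all its supersets non-minimal.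

\begin{definition}
A family $\mathcal A\subseteq\mathcal M$ is \emph{closed} if every $M\in\mathcal M$ with $\Pr_W\big[\lceil\mathcal A\rceil(G_W\cup M)=1\big]\ge1-\varepsilon$ belongs to $\mathcal A$.
\end{definition}

\begin{lemma}\label{lem:closed}
\begin{enumerate}
\item[(a)] If $\mathcal A$ is closed, $M_0\in\mathcal A$ and $M_0\subseteq M\in\mathcal M$, then $M\in\mathcal A$.
\item[(b)] $\mathcal M$ and the empty family are closed, and they represent the constants $1$ and $0$. Intersections of closed families are closed. Hence every $\mathcal A\subseteq\mathcal M$ is contained in a smallest closed family $\mathrm{cl}(\mathcal A)$.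
\item[(c)] For an edge $e$, the family $\mathcal A_e=\{M\in\mathcal M:e\in M\}$ is closed and $\lceil\mathcal A_e\rceil=x_e$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The probability in the definition is $1$. (b) $\mathcal M$ contains $\emptyset$ and so accepts every graph; the empty family accepts none, and $0<1-\varepsilon$. If an intersection accepts $G_W\cup M$ with probability at least $1-\varepsilon$, so does each of the larger families that are intersected, and $M$ lies in each. (c) Every member of $\mathcal A_e$ contains $e$, and $\{e\}\in\mathcal A_e$ because $k\ge1$; so $\lceil\mathcal A_e\rceil=x_e$. If $e\notin M$, then $\mathcal A_e$ accepts $G_W\cup M$ exactly when $e\in G_W$, which has probability $1-(\frac34)^2=\frac7{16}<1-\varepsilon$.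
\end{proof}

The heart of the proof is the following bound. An element of $\mathcal A$ is \emph{minimal} if no proper subset of it belongs to $\mathcal A$.

\begin{lemma}\label{lem:minimal}
Let $\mathcal A$ be closed and $1\le l\le k$. Then $\mathcal A$ has at most $K^l$ minimal elements with exactly $l$ edges.
\end{lemma}

\subsection{The case of single edges}\label{sec:single}

Take $l=1$. The minimal elements form a graph $F$, and we want to show that if $F$ has many edges, then $G_W$ contains one of them with probability at least $1-\varepsilon$. Then $\emptyset\in\mathcal A$ by closedness, and no single edge is minimal. Let $r$ be a positive integer and $|F|\ge2r^2$. Then $F$ contains $r$ disjoint edges or a vertex of degree at least $r$: otherwise a maximal matching in $F$ covers at most $2(r-1)$ vertices, every edge of $F$ meets one of them, and $|F|\le2(r-1)^2$. In the first case the $r$ edges lie in $G_W$ independently, and all miss it with probability $(\frac9{16})^r$. In the second case, each neighbor $j$ of the center $i$ lies in $W$ independently, and then $ij\in G_W$; all fail with probability at most $(\frac34)^r$. So $r$ of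 order $\ln(1/\varepsilon)$ suffices.

The star shows what to do in general. It would be a mistake to require $V(M)\subseteq W$ there: all edges share the center, which lies in $W$ only with probability $\frac14$. But an edge lies in $G_W$ as soon as one endpoint is in $W$, so a popular vertex can simply be ignored. For larger $l$ there are two kinds of popular objects. Popular \emph{edges} are collected in a matching $C$, the core, which we shall prove to be in $\mathcal A$. Popular \emph{vertices} are collected in a set $P$ and ignored. What remains of the vertex sets is well spread, and we need an inequality saying that $W$ is likely to contain one of many well-spread sets.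

\subsection{Janson's inequality}

Recall \emph{Harris' inequality}: if $W$ is a random subset of a finite set containing each element independently, with arbitrary probabilities, and $f,g$ are real functions that are both nonincreasing with respect to inclusion, then $\mathbb E[f(W)g(W)]\ge\mathbb E[f(W)]\,\mathbb E[g(W)]$.

\begin{lemma}\label{lem:janson}
Let $U_1,\dots,U_r\subseteq U$ be nonempty sets, $r\ge1$, not necessarily distinct. Let $B_i$ be the event $U_i\subseteq W$, let $X$ be the number of events $B_i$ that occur, and put
\[
\mu=\mathbb E[X],\qquad \Delta=\sum_{(i,j):\;U_i\cap U_j\ne\emptyset}\Pr[B_i\cap B_j],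
\]
where the sum is over ordered pairs and includes $i=j$. Then $\Pr[X=0]\le e^{-\mu^2/\Delta}$.
\end{lemma}

For disjoint sets $\Delta=\mu$, and the bound $e^{-\mu}$ is the familiar one for independent events. For $r$ equal sets with $\Pr[B_i]=p$ we have $\mu^2/\Delta=p$: repetition gains nothing.

\begin{proof}
For $y\ge0$ let $\psi(y)=\mathbb E[e^{-yX}]$. Then $\psi(0)=1$, $\Pr[X=0]\le\psi(y)$, and
\[
-\psi'(y)=\mathbb E[Xe^{-yX}]=\sum_i\Pr[B_i]\;\mathbb E[e^{-yX}\mid B_i].
\]
Fix $i$ and write $X=X_i'+X_i''$, where $X_i'$ counts the events $B_j$ with $U_j\cap U_i\ne\emptyset$ and $X''_i$ the others. Conditioned on $B_i$, the elements still belong to $W$ independently (those of $U_i$ with probability $1$), and $e^{-yX_i'}$, $e^{-yX_i''}$ are nonincreasing in $W$. By Harris' inequality,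
\[
\mathbb E[e^{-yX}\mid B_i]\ge\mathbb E[e^{-yX_i'}\mid B_i]\;\mathbb E[e^{-yX_i''}\mid B_i].
\]
The variable $X_i''$ depends only on $W\setminus U_i$, so it is independent of $B_i$, and $X_i''\le X$; hence the last factor is at least $\psi(y)$. Put $\omega_i=\mathbb E[X_i'\mid B_i]$, so that $\sum_i\Pr[B_i]\,\omega_i=\Delta$. We apply Jensen's inequality for the convex function $\xi\mapsto e^{-y\xi}$ twice, first to the conditional expectation and then to the weights $\Pr[B_i]/\mu$, which sum to $1$:
\[
-\frac{\psi'(y)}{\psi(y)}\ge\sum_i\Pr[B_i]\,e^{-y\omega_i}\ge\mu\exp\Big(-\frac y\mu\sum_i\Pr[B_i]\,\omega_i\Big)=\mu\,e^{-y\Delta/\mu}.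
\]
Integration from $0$ to $y$ gives $-\ln\psi(y)\ge\frac{\mu^2}\Delta(1-e^{-y\Delta/\mu})$. Let $y\to\infty$.
\end{proof}

\subsection{Closed families have few minimal elements}

\begin{proof}[Proof of Lemma~\ref{lem:minimal}]
Let $\mathcal F$ be the set of minimal elements of $\mathcal A$ with $l$ edges, and suppose $|\mathcal F|>K^l$. For a matching $C$ and a set $P\subseteq U\setminus V(C)$ let
\[
\mathcal F_{C,P}=\{M\in\mathcal F:\ C\subseteq M,\ P\subseteq V(M)\},
\]
and give $(C,P)$ the weight $|\mathcal F_{C,P}|\cdot K^{|C|}\kappa^{|P|}$. Thus an edge counts as popular if it lies in more than a $1/K$ fraction of the current family, and a vertex if it is covered by more than a $1/\kappa$ fraction. Choose $(C,P)$ of maximum weight and put $\mathcal H=\mathcal F_{C,P}$. The pair $(\emptyset,\emptyset)$ has weight $|\mathcal F|>K^l$, so $\mathcal H\ne\emptyset$ and $|C|\le l$. If $|C|=l$, then $\mathcal H=\{C\}$, and $P$ is both contained in and disjoint from $V(C)$, so $P=\emptyset$ and the weight is only $K^l$. Hence $|C|<l$, and $C$ is a proper subset of every $M\in\mathcal H$. We show that $C\in\mathcal A$, which contradicts the minimality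 of such an $M$.

\emph{Step 1: edges inside $P$.} An edge of $M$ with both endpoints in $P$ would have no endpoint that we ask to be in $W$. Such edges are rare, because otherwise it would pay to move the edge into the core; this is why $K$ is larger than $\kappa^2$. Let $i\in P\cap I$ and $j\in P\cap J$. Then $C\cup\{ij\}$ is a matching, since $i,j\notin V(C)$, and $\{M\in\mathcal H:ij\in M\}\subseteq\mathcal F_{C\cup\{ij\},\,P\setminus\{i,j\}}$. By maximality of the weight, the latter family has at most $\frac{\kappa^2}K|\mathcal H|$ members. Since $P\subseteq V(M)$ for $M\in\mathcal H$, both $|P\cap I|$ and $|P\cap J|$ are at most $l$, and there are at most $l^2\le k^2$ pairs $(i,j)$. Let $\mathcal H'$ consist of those $M\in\mathcal H$ that have no edge with both endpoints in $P$, and let $h=|\mathcal H'|$. As $k^2\kappa^2/K=\frac12$, we get $h\ge\frac12|\mathcal H|>0$.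

\emph{Step 2: the remaining vertices are spread.} For $M\in\mathcal H'$ let $U(M)=V(M)\setminus(V(C)\cup P)$. All these sets have the same size $u=2l-2|C|-|P|\le2k$. An edge of $M\setminus C$ avoids $V(C)$, because $M$ is a matching containing $C$, and it is not inside $P$; so it has an endpoint in $U(M)$. In particular $u\ge1$. For $T\subseteq U\setminus(V(C)\cup P)$, maximality of the weight gives
\begin{equation}\label{eq:spread}
|\{M'\in\mathcal H':T\subseteq U(M')\}|\le|\mathcal F_{C,P\cup T}|\le\kappa^{-|T|}|\mathcal H|\le2\kappa^{-|T|}h .
\end{equation}

\emph{Step 3: $W$ contains some $U(M)$.} Apply Lemma~\ref{lem:janson} to the $h$ sets $U(M)$, $M\in\mathcal H'$. Here $\mu=h4^{-u}$. A pair $(M,M')$ with $U(M)\cap U(M')=T\ne\emptyset$ contributes $4^{-(2u-|T|)}$ to $\Delta$, and for given $M$ and $T$ the number of such $M'$ is bounded by \eqref{eq:spread}. Therefore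
\[
\Delta\le\sum_{M\in\mathcal H'}\ \sum_{\emptyset\ne T\subseteq U(M)}4^{-2u+|T|}\cdot2\kappa^{-|T|}h
=2\mu^2\Big[\Big(1+\frac4\kappa\Big)^u-1\Big].
\]
Put $\zeta=4u/\kappa$; then $\zeta\le8k/\kappa\le1$ by \eqref{eq:param}. The bracket is at most $e^\zeta-1\le(e-1)\zeta\le2\zeta$ by convexity, so $\Delta\le16u\mu^2/\kappa$. The probability that no $M\in\mathcal H'$ has $U(M)\subseteq W$ is thus at most $e^{-\kappa/(16u)}\le e^{-\kappa/(32k)}\le\varepsilon$, again by \eqref{eq:param}.

If $U(M)\subseteq W$, then by Step 2 every edge of $M\setminus C$ lies in $G_W$, so $M\subseteq G_W\cup C$. Hence $\mathcal A$ accepts $G_W\cup C$ with probability at least $1-\varepsilon$. Since $C\in\mathcal M$ and $\mathcal A$ is closed, $C\in\mathcal A$.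
\end{proof}

\subsection{The error at one gate}

\begin{lemma}\label{lem:errors}
Let $\mathcal A$ and $\mathcal B$ be closed.
\begin{enumerate}
\item[(a)] The probability that $\mathcal A$ and $\mathcal B$ accept $\pi$ but $\mathcal A\cap\mathcal B$ does not is at most $2\cdot2^{-k}$.
\item[(b)] The probability that $\mathrm{cl}(\mathcal A\cup\mathcal B)$ accepts $G_W$ but neither $\mathcal A$ nor $\mathcal B$ does is at most $3n^{2k}\varepsilon$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose the event occurs. Some member of $\mathcal A$ lies in $\pi$, and it contains a minimal element $M$ of $\mathcal A$; in the same way $\pi$ contains a minimal element $M'$ of $\mathcal B$. The union $M\cup M'\subseteq\pi$ is a matching; this is where it matters that positive tests are matchings. If it had at most $k$ edges, it would lie in $\mathcal A\cap\mathcal B$ by Lemma~\ref{lem:closed}(a), and $\mathcal A\cap\mathcal B$ would accept $\pi$. So $|M|>k/2$ or $|M'|>k/2$. A fixed matching with $l\le k\le n/2$ edges lies in $\pi$ with probability $(n-l)!/n!\le(2/n)^l$, as each of the factors $n,n-1,\dots,n-l+1$ is at least $n/2$. By Lemma~\ref{lem:minimal}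 and $K\le n/8$, the probability of the event is at most
\[
2\sum_{l>k/2}\Big(\frac{2K}n\Big)^l\le2\sum_{l\ge(k+1)/2}4^{-l}\le2\cdot\frac43\cdot2^{-(k+1)}\le2\cdot2^{-k}.
\]

(b) Build the closure one matching at a time. Put $\mathcal A_0=\mathcal A\cup\mathcal B$. As long as $\mathcal A_j$ is not closed, choose $M_j\in\mathcal M\setminus\mathcal A_j$ such that $\mathcal A_j$ accepts $G_W\cup M_j$ with probability at least $1-\varepsilon$, and put $\mathcal A_{j+1}=\mathcal A_j\cup\{M_j\}$. If $\mathcal A_j\subseteq\mathrm{cl}(\mathcal A_0)$, then $\mathrm{cl}(\mathcal A_0)$ also accepts $G_W\cup M_j$ with probability at least $1-\varepsilon$, so it contains $M_j$. Thus all $\mathcal A_j$ lie in $\mathrm{cl}(\mathcal A_0)$. The process stops after at most $|\mathcal M|\le3n^{2k}$ steps at a closed family containing $\mathcal A_0$, which must be $\mathrm{cl}(\mathcal A_0)$. If the event in (b) occurs, then for some $j$ the family $\mathcal A_{j+1}$ accepts $G_W$ and $\mathcal A_j$ does not. Then $M_j\subseteq G_W$, so $G_W\cup M_j=G_W$ is not accepted by $\mathcal A_j$. For each $j$ this has probability at most $\varepsilon$.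
\end{proof}

A nonempty family accepts negative tests only with probability about $4^{-k}$. This is small, but $\varepsilon$ was chosen so that the error $3n^{2k}\varepsilon=3\cdot8^{-k}$ in (b) is much smaller still.

\begin{lemma}\label{lem:nonempty}
If $\mathcal A\subseteq\mathcal M$ is nonempty, then with probability at least $\frac14 4^{-k}$ we have both $\lceil\mathcal A\rceil(G_W)=1$ and $|W|\le n-1$.
\end{lemma}

\begin{proof}
Take $M\in\mathcal A$ and a set $Z$ consisting of one endpoint of each edge of $M$, so $|Z|\le k$. If $Z\subseteq W$ and $|W\setminus Z|\le n-k-1$, then $M\subseteq G_W$ and $|W|\le n-1$. The two events concern disjoint sets of vertices and are independent. The first has probability at least $4^{-k}$. Since $\mathbb E|W\setminus Z|\le n/2$ and $k\le n/3$, Markov's inequality gives $\Pr[|W\setminus Z|\ge n-k]\le\frac{n/2}{n-k}\le\frac34$.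
\end{proof}

\subsection{Proof of Theorem~\ref{thm:pm}}

Consider a monotone Boolean circuit with $S$ gates that computes $\mathrm{PM}_n$. Attach a closed family $\mathcal A_g$ to each node $g$: the family $\mathcal A_e$ to the variable $x_e$, the empty family to the constant $0$, $\mathcal M$ to the constant $1$, the family $\mathcal A_u\cap\mathcal A_v$ to a gate $u\wedge v$, and $\mathrm{cl}(\mathcal A_u\cup\mathcal A_v)$ to a gate $u\vee v$. Write $\bar g=\lceil\mathcal A_g\rceil$, and write $g$ also for the function computed at the node. By Lemma~\ref{lem:closed}, $\bar g=g$ at input nodes. (A negated variable would have no such representation, since every function $\lceil\mathcal A\rceil$ is monotone; here the monotonicity of the circuit is used.) Comparing families by inclusion,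
\begin{equation}\label{eq:onesided}
\bar g\le\bar u\wedge\bar v\ \text{ at }\ g=u\wedge v,\qquad \bar g\ge\bar u\vee\bar v\ \text{ at }\ g=u\vee v .
\end{equation}
Say that $g=u\wedge v$ \emph{errs} on a graph $G$ if $\bar u(G)=\bar v(G)=1$ and $\bar g(G)=0$, and that $g=u\vee v$ errs on $G$ if $\bar u(G)=\bar v(G)=0$ and $\bar g(G)=1$. Let $o$ be the output node, and order the nodes so that each gate comes after its predecessors.

\emph{If $o(G)=1$ and $\bar o(G)=0$, then some $\wedge$-gate errs on $G$.} Let $g$ be the first node with $g(G)=1$ and $\bar g(G)=0$; it is a gate. If $g=u\vee v$, then one predecessor, say $u$, has $u(G)=1$, so $\bar u(G)=1$ by the choice of $g$, and $\bar g(G)=1$ by \eqref{eq:onesided}, a contradiction. So $g=u\wedge v$ with $u(G)=v(G)=1$, hence $\bar u(G)=\bar v(G)=1$, and $g$ errs.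

\emph{If $o(G)=0$ and $\bar o(G)=1$, then some $\vee$-gate errs on $G$.} Let $g$ be the first node with $g(G)=0$ and $\bar g(G)=1$; it is a gate. If $g=u\wedge v$, then one predecessor, say $u$, has $u(G)=0$, so $\bar u(G)=0$ and $\bar g(G)=0$ by \eqref{eq:onesided}, a contradiction. So $g=u\vee v$ with $u(G)=v(G)=0$, hence $\bar u(G)=\bar v(G)=0$, and $g$ errs.

Now distinguish two cases. If $\mathcal A_o$ is empty, then $o(\pi)=1$ and $\bar o(\pi)=0$ for every perfect matching $\pi$, so some $\wedge$-gate errs on $\pi$ with probability $1$. By Lemma~\ref{lem:errors}(a), $S\cdot2\cdot2^{-k}\ge1$, that is, $S\ge2^{k-1}$. If $\mathcal A_o$ is nonempty, then by Lemma~\ref{lem:nonempty}, with probability at least $\frac144^{-k}$ we have $\bar o(G_W)=1$ and $|W|\le n-1$, hence $o(G_W)=0$, and some $\vee$-gate errs on $G_W$. By Lemma~\ref{lem:errors}(b), $S\cdot3n^{2k}\varepsilon\ge\frac144^{-k}$, that is,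
\[
S\ge\frac{4^{-k}(8n^2)^k}{12\,n^{2k}}=\frac{2^k}{12}.
\]
In both cases $S\ge2^k/12$. \hfill$\square$

\begin{thebibliography}{1}
\bibitem{reciprocal}
\emph{Reciprocal Inputs in Arithmetic and Tropical Circuits},
\texttt{https://eccc.weizmann.ac.il/report/2020/178/download}.
\end{thebibliography}
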